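# Compact spaces whose product has smaller Noetherian type than both factors

Throughout, spaces are nonempty, and "compact" means compact Hausdorff. We work in ZFC. Cardinals are identified with initial ordinals, and $2^\kappa$ denotes the space of functions $x:\kappa\to\{0,1\}$ with the product topology (or a cardinal, when the context is arithmetic). We write $x\restriction F\equiv 0$ if $x(\xi)=0$ for all $\xi\in F$.

## 1. Noetherian type of posets, bases and spaces

**Definition (posets).** Let $P$ be a poset. For $p\in P$ let $p{\uparrow}=\{q\in P: q\ge p\}$. The Noetherian type $\mathrm{Nt}(P)$ is the least infinite cardinal $\kappa$ such that $|p{\uparrow}|<\kappa$ for all $p\in P$.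

So for every infinite cardinal $\kappa$: $\mathrm{Nt}(P)\le\kappa$ if and only if every $p$ has fewer than $\kappa$ elements above it, and $\mathrm{Nt}(P)>\kappa$ if and only if some $p$ has at least $\kappa$ elements above it.

*Example.* In $(\omega,\le)$ each $n{\uparrow}=\{m:m\ge n\}$ is countably infinite, so $\mathrm{Nt}=\aleph_1$. With the order reversed, $n{\uparrow}=\{m:m\le n\}$ is finite, so $\mathrm{Nt}=\aleph_0$. What counts is how much lies *above* a point.

**Definition (spaces).** A base of $X$ is a family $\mathcal B$ of open sets such that whenever $p\in U$ with $U$ open, some $B\in\mathcal B$ satisfies $p\in B\subset U$. Order each base by $\subset$. The Noetherian type $\mathrm{Nt}(X)$ is the least value of $\mathrm{Nt}(\mathcal B)$ over all bases $\mathcal B$ of $X$.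

Thus $\mathrm{Nt}(X)\le\kappa$ means that *some* base has fewer than $\kappa$ supersets above each of its members, while $\mathrm{Nt}(X)>\kappa$ means that in *every* base some member has at least $\kappa$ supersets. The empty set lies below everything, but deleting it from a base leaves a base and does not raise $\mathrm{Nt}(\mathcal B)$. So we may always assume that $\emptyset\notin\mathcal B$.

*Example 1: the Cantor cube $2^\kappa$.* For a finite partial function $s$ from $\kappa$ to $2$ let $[s]=\{x:s\subset x\}$. If $[s]\subset[t]$ then $t\subset s$. Hence $[s]$ has at most $2^{|s|}$ supersets in the base of all these sets, and $\mathrm{Nt}(2^\kappa)=\aleph_0$. The choice of base matters: the base of all clopen sets of $2^\omega$ is countable, and each proper clopen set has infinitely many clopen supersets, so that base has Noetherian type $\aleph_1$.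

*Example 2: one-point compactifications.* For a set $D$ let $A(D)=D\cup\{\infty\}$, where points of $D$ are isolated and the neighborhoods of $\infty$ are the sets containing $\infty$ with finite complement. This space is compact. (If $D$ is finite, $\infty$ is isolated too.) We claim that $\mathrm{Nt}(A(\kappa))=\kappa^+$ for regular uncountable $\kappa$.

The space has a base of size $\kappa$, so $\mathrm{Nt}(A(\kappa))\le\kappa^+$. For the lower bound recall the **$\Delta$-system lemma**: if $\kappa$ is regular uncountable, every family of $\kappa$ finite sets has a subfamily of size $\kappa$ and a finite set $R$ (the root) such that any two distinct members of the subfamily intersect exactly in $R$. Let $\mathcal B$ be any base. For $\xi<\kappa$ choose $B_\xi\in\mathcal B$ with $\infty\in B_\xi$ and $\xi\notin B_\xi$, and let $F_\xi\ni\xi$ be its finite complement. If $B_\eta=B_\xi$ then $\eta\in F_\xi$, so each set occurs as $B_\eta$ for only finitely many $\eta$. So $\kappa$ many of the $F_\xi$ are distinct, and $\kappa$ many of those form a $\Delta$-system with some root $R$. Pick $d\in\kappa\setminus R$.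 It lies in at most one $F_\xi$ of the system, so it lies in $\kappa$ many different sets $B_\xi$. Since $\{d\}$ is open, $\{d\}\in\mathcal B$, and it has $\kappa$ supersets in $\mathcal B$. So $\mathrm{Nt}(\mathcal B)>\kappa$.

Keep this computation in mind: a $\Delta$-system of neighborhoods, and one small open set that lies inside many of them.

**Lemma 1 (elementary operations).**

(a) If $U$ is a nonempty open subspace of $X$, then $\mathrm{Nt}(U)\le\mathrm{Nt}(X)$.

(b) $\mathrm{Nt}(X\times Y)\le\max\{\mathrm{Nt}(X),\mathrm{Nt}(Y)\}$.

(c) $\mathrm{Nt}(X_1\oplus X_2)=\max\{\mathrm{Nt}(X_1),\mathrm{Nt}(X_2)\}$.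

*Proof.* (a) Let $\mathcal B$ realize $\mathrm{Nt}(X)$. The members of $\mathcal B$ that lie inside $U$ form a base of $U$, and passing to a subfamily only removes supersets.

(b) Let $\mathcal B,\mathcal C$ be bases without $\emptyset$ that realize $\nu_0=\mathrm{Nt}(X)$ and $\nu_1=\mathrm{Nt}(Y)$. In the base $\{U\times V:U\in\mathcal B,V\in\mathcal C\}$ the relation $U\times V\subset U'\times V'$ means $U\subset U'$ and $V\subset V'$, because the sets are nonempty. So $U\times V$ has at most $|U{\uparrow}|\cdot|V{\uparrow}|$ supersets, where $|U{\uparrow}|<\nu_0$ and $|V{\uparrow}|<\nu_1$. If both numbers are finite, the product is finite. Otherwise it equals the larger of the two. In either case it is less than $\max\{\nu_0,\nu_1\}$.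

(c) The inequality $\ge$ is (a). For $\le$, take the union of bases without $\emptyset$ that realize the two values. A nonempty subset of $X_1$ is contained in no subset of $X_2$, and vice versa, so no new supersets appear. $\square$

## 2. Can a compact product drop below both factors?

Lemma 1(b) bounds the product by the larger factor. How far down can the product go? The source of the problem, "Topological applications of long $\omega_1$-approximation sequences" (http://settheory.mathtalks.org/wp-content/uploads/2015/02/ws15.pdf), comes with these known facts.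

1. If $\mathcal B$ is a base of $X$, then $\mathrm{Nt}(X^{|\mathcal B|})=\aleph_0$. Hence there are compact $X,Y$ with $\mathrm{Nt}(X\times Y)<\max\{\mathrm{Nt}(X),\mathrm{Nt}(Y)\}$.
2. There are Tychonoff spaces $X,Y$ with $\mathrm{Nt}(X\times Y)<\min\{\mathrm{Nt}(X),\mathrm{Nt}(Y)\}$.
3. GCH implies that $\mathrm{Nt}(X^n)=\mathrm{Nt}(X)$ for every compact homogeneous space $X$ and every positive integer $n$.

The problem: are there *compact* $X,Y$ with $\mathrm{Nt}(X\times Y)<\min\{\mathrm{Nt}(X),\mathrm{Nt}(Y)\}$? The answer is yes, in ZFC.

**Theorem 1.** There are compact spaces $X,Y$ with $\mathrm{Nt}(X)=\mathrm{Nt}(Y)=\aleph_1$ and $\mathrm{Nt}(X\times Y)=\aleph_0$.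

**Theorem 2 (classification).** Let $\mu,\nu_0,\nu_1$ be infinite cardinals. There are compact $X,Y$ with $\mathrm{Nt}(X)=\nu_0$, $\mathrm{Nt}(Y)=\nu_1$, $\mathrm{Nt}(X\times Y)=\mu$ if and only if $\mu\le\max\{\nu_0,\nu_1\}$.

In particular, $\mathrm{Nt}(X\times Y)=\aleph_0$ is possible with $\mathrm{Nt}(X)$ and $\mathrm{Nt}(Y)$ arbitrarily large. Theorem 1 needs only the $\Delta$-system lemma and the splitting of stationary sets. Theorem 2 uses in addition one published theorem of Shelah.

## 3. Isolated points are too rigid, free coordinates too generous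

**Isolated points.** The space $A(\kappa)$ of Example 2 has large Noetherian type for a transparent reason: its isolated points. But if $Y$ has an isolated point $y$, then $X\times\{y\}$ is an open copy of $X$ in $X\times Y$, so $\mathrm{Nt}(X\times Y)\ge\mathrm{Nt}(X)$ by Lemma 1(a). So neither factor of an example as in Theorem 1 may have isolated points.

**Free coordinates.** Here is a way to push $\mathrm{Nt}$ down. Suppose that $X$ has a base of size at most $\kappa$, where $\kappa$ is infinite. *Then $\mathrm{Nt}(X\times 2^\kappa)=\aleph_0$.* To see this, enumerate a base of $X\times 2^\kappa$ as $\{O_\xi:\xi<\kappa\}$ and cut each $O_\xi$ in two with its own private coordinate: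
$$\mathcal B=\{O_\xi\cap\{(y,x):x(\xi)=i\}:\xi<\kappa,\ i<2\}\setminus\{\emptyset\}.$$
This is still a base, because the two halves of $O_\xi$ cover $O_\xi$. A member $B\in\mathcal B$ contains a nonempty box $U\times[s]$ with $s$ finite. If $B\subset O_\xi\cap\{x(\xi)=i\}$, then every $x\in[s]$ has $x(\xi)=i$, so $\xi\in\mathrm{dom}(s)$. Thus $B$ has only finitely many supersets. For example, $\mathrm{Nt}(A(\omega_1)\times 2^{\omega_1})=\aleph_0$ while $\mathrm{Nt}(A(\omega_1))=\aleph_2$, so the product is below the maximum.

**Where this stops.** In that example the other factor $2^{\omega_1}$ has $\mathrm{Nt}=\aleph_0$ itself, and the computation shows why: a space that carries as many everywhere free coordinates as it has basic sets can use them on its own. Taking sums does not help. If $X=X_1\oplus X_2$ and $Y=Y_1\oplus Y_2$ with $\mathrm{Nt}(X)=\mathrm{Nt}(X_1)$ and $\mathrm{Nt}(Y)=\mathrm{Nt}(Y_1)$, then $\mathrm{Nt}(X\times Y)\ge\mathrm{Nt}(X_1\times Y_1)$ by Lemma 1(a), so $(X_1,Y_1)$ would already have to be an example.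

We need coordinates that are free in the product but not in either factor. The plan is this. Let both factors have coordinates indexed by the same $\kappa$, and mark a base of the product using coordinate $\xi$ *in both factors at once*. A basic open set must then decide $\xi$ in $X$ **and** in $Y$ in order to lie below the $\xi$-th marked set. So $X$ may have small open sets on which infinitely many coordinates are frozen, and $Y$ too, as long as $X$ and $Y$ never freeze the same infinite set of coordinates.

## 4. Freezing a coordinate set over an isolated level: the spaces $X_{\mathcal A}$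

**Definition ($X_{\mathcal A}$).** Let $\kappa$ be an infinite cardinal and $\mathcal A$ a (possibly empty) family of infinite subsets of $\kappa$. Let $A(\mathcal A)=\mathcal A\cup\{\infty\}$ be the space of Example 2 with $D=\mathcal A$, and put
$$X_{\mathcal A}=\{(x,z)\in 2^\kappa\times A(\mathcal A): z=\infty,\text{ or } z\in\mathcal A\text{ and }x\restriction z\equiv0\}.$$

So there is a full cube at level $\infty$, and over each isolated level $A\in\mathcal A$ sits only the slice of those $x$ whose coordinates in $A$ are frozen at $0$.

*Example.* $X_\emptyset$ is a copy of $2^\kappa$. If $\mathcal A=\{A\}$, both levels are isolated and $X_{\mathcal A}$ is the sum of $2^\kappa$ and $\{x:x\restriction A\equiv 0\}$.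

*$X_{\mathcal A}$ is compact.* It suffices that it is closed in the compact space $2^\kappa\times A(\mathcal A)$. If $(x,z)\notin X_{\mathcal A}$, then $z=A\in\mathcal A$ and $x(\xi)=1$ for some $\xi\in A$. The set $\{(x',z'):z'=A,\ x'(\xi)=1\}$ is open, contains $(x,z)$ and misses $X_{\mathcal A}$.

*Size of a base.* If $|\mathcal A|\le\kappa$, then $2^\kappa$ and $A(\mathcal A)$ have bases of size at most $\kappa$, and hence so has $X_{\mathcal A}$.

For $\xi<\kappa$ and $i<2$ let $P^i_\xi=\{(x,z)\in X_{\mathcal A}:x(\xi)=i\}$. These sets are clopen, and $P^0_\xi\cup P^1_\xi=X_{\mathcal A}$. For nonempty open $U\subset X_{\mathcal A}$ let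
$$D(U)=\{\xi<\kappa:U\subset P^0_\xi\text{ or }U\subset P^1_\xi\}$$
be the set of coordinates *decided* by $U$.

**Lemma 2 (decided coordinates).** If $U\subset X_{\mathcal A}$ is nonempty open, then $D(U)\subset A\cup F$ for some $A\in\mathcal A\cup\{\emptyset\}$ and some finite $F\subset\kappa$.

*Proof.* Pick $(x,z)\in U$, a finite $F\subset\kappa$ and an open $G\ni z$ such that
$$\{(x',z')\in X_{\mathcal A}:x'\restriction F=x\restriction F,\ z'\in G\}\subset U.$$
Let $A=z$ if $z\in\mathcal A$, and $A=\emptyset$ if $z=\infty$. Let $\xi\notin A\cup F$, and let $x'$ differ from $x$ exactly at $\xi$. Then $(x',z)\in X_{\mathcal A}$: this is clear if $z=\infty$, and if $z=A$ then $x'\restriction A=x\restriction A\equiv0$ because $\xi\notin A$. Since $\xi\notin F$, the point $(x',z)$ lies in $U$. So $U$ contains points with both values at $\xi$, that is, $\xi\notin D(U)$. $\square$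

**Lemma 3 (upper bounds).** Let $\mathcal A,\mathcal A'$ be families of infinite subsets of $\kappa$ of size $\le\kappa$, and let $\mu$ be an infinite cardinal.

(a) If $|A|<\mu$ for all $A\in\mathcal A$, then $\mathrm{Nt}(X_{\mathcal A})\le\mu$.

(b) If $|A\cap A'|<\mu$ for all $A\in\mathcal A$, $A'\in\mathcal A'$, then $\mathrm{Nt}(X_{\mathcal A}\times X_{\mathcal A'})\le\mu$.

*Proof.* (b) This is the marking trick of Section 3 with two coordinates at a time. Enumerate a base of $X_{\mathcal A}\times X_{\mathcal A'}$ as $\{O_\xi:\xi<\kappa\}$, repetitions allowed. Write $P^i_\xi$ for the clopen sets in $X_{\mathcal A}$ and $Q^j_\xi$ for those in $X_{\mathcal A'}$, and let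
$$\mathcal B=\{O_\xi\cap(P^i_\xi\times Q^j_\xi):\xi<\kappa,\ i,j<2\}\setminus\{\emptyset\}.$$
This is a base: if $p\in O_\xi\subset O$, choose $i,j$ with $p\in P^i_\xi\times Q^j_\xi$.

Let $B\in\mathcal B$, and let $U\times V\subset B$ be a nonempty open box. Each superset of $B$ in $\mathcal B$ has the form $O_\xi\cap(P^i_\xi\times Q^j_\xi)$. From $U\times V\subset P^i_\xi\times Q^j_\xi$ we get $U\subset P^i_\xi$ and $V\subset Q^j_\xi$, so $\xi\in D(U)\cap D(V)$. By Lemma 2 there are finite $F,F'$ and $A\in\mathcal A\cup\{\emptyset\}$, $A'\in\mathcal A'\cup\{\emptyset\}$ with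
$$D(U)\cap D(V)\subset(A\cup F)\cap(A'\cup F')\subset(A\cap A')\cup F\cup F'.$$
The right side has size $<\mu$, since $\mu$ is infinite. Each $\xi$ gives at most $4$ supersets, so $B$ has fewer than $\mu$ supersets in $\mathcal B$.

(a) Enumerate a base of $X_{\mathcal A}$ as $\{O_\xi:\xi<\kappa\}$ and use $\{O_\xi\cap P^i_\xi:\xi<\kappa,\ i<2\}\setminus\{\emptyset\}$. A superset of $B$ with index $\xi$ has $\xi\in D(B)\subset A\cup F$, a set of size $<\mu$, and each $\xi$ gives at most $2$ supersets. $\square$

## 5. Capturing families and lower bounds

By Lemma 3(b), two families with pairwise finite intersections give a product of Noetherian type $\aleph_0$. We now need to know when $X_{\mathcal A}$ itself has large Noetherian type.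

**A naive choice fails.** Split $\kappa$ into two sets of size $\kappa$, and let $\mathcal A$ and $\mathcal A'$ consist of subsets of the first and of the second half. Intersections are then empty, but the factors collapse. In general, *if $|\mathcal A|\le\kappa$ and some $I\subset\kappa$ of size $\kappa$ has finite intersection with every $A\in\mathcal A$, then $\mathrm{Nt}(X_{\mathcal A})=\aleph_0$*. To see this, enumerate a base as $\{O_\xi:\xi\in I\}$ and use $\{O_\xi\cap P^i_\xi:\xi\in I,\ i<2\}\setminus\{\emptyset\}$. A superset of $B$ with index $\xi$ has $\xi\in D(B)\cap I\subset(A\cap I)\cup F$, a finite set. So $\mathcal A$ must meet *every* set of $\kappa$ many coordinates in an infinite set. Since a neighborhood that decides $\xi$ will in general decide a finite set containing $\xi$, we ask for the same with finite blocks in place of points.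

**Definition (capturing).** Let $\theta$ be an infinite cardinal. A family $\mathcal C$ of infinite subsets of $\kappa$ is *$\theta$-capturing* if

(i) every infinite subset of a member of $\mathcal C$ is in $\mathcal C$, and

(ii) every family of $\kappa$ many pairwise disjoint nonempty finite subsets of $\kappa$ has a subfamily of size $\theta$ whose union belongs to $\mathcal C$.

*Example.* Let $\theta<\nu\le\kappa$ be infinite cardinals. The family of all infinite $A\subset\kappa$ with $|A|<\nu$ is $\theta$-capturing: (i) is clear, and the union of any $\theta$ of the disjoint nonempty finite sets has size $\theta<\nu$. In contrast, if $I\subset\kappa$ and $|\kappa\setminus I|=\kappa$, no family of infinite subsets of $I$ is $\theta$-capturing, by (ii) for the singletons $\{\xi\}$ with $\xi\in\kappa\setminus I$.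

**Lemma 4 (lower bounds).** Let $\kappa$ be regular uncountable, $r\in\{1,2\}$, and let $\mathcal A_1,\dots,\mathcal A_r$ be families of infinite subsets of $\kappa$ such that $\bigcap_j\mathcal A_j$ is $\theta$-capturing. Let $Z$ be a nonempty space with a base $\mathcal V$ of size $<\kappa$. Then
$$\mathrm{Nt}\Big(\prod_{j\le r}X_{\mathcal A_j}\times Z\Big)>\theta.$$
In particular (with $Z$ a point), $\mathrm{Nt}\big(\prod_{j\le r}X_{\mathcal A_j}\big)>\theta$.

On a first reading take $r=1$ and $Z$ a point, which is all that Theorem 1 needs. The case $r=2$ and a nontrivial $Z$ are used only for Theorem 2. The proof follows Example 2, with the isolated point $d$ replaced by an isolated *level* $A^*$.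

*Proof.* Write $X_j=X_{\mathcal A_j}$ and $T=\prod_jX_j\times Z$. Let $\mathcal B$ be any base of $T$. We look for a nonempty open set that lies inside $\theta$ many members of $\mathcal B$.

**Step 1: choose neighborhoods of one point, one for each coordinate.** Fix $z^*\in Z$, and let $p\in T$ have all $X_j$-coordinates equal to $(\bar0,\infty)$, where $\bar 0$ is the zero function, and $Z$-coordinate $z^*$. For finite $F\subset\kappa$ and a finite set $\mathcal G\not\ni\infty$, put
$$N_j(F,\mathcal G)=\{(x,z)\in X_j:x\restriction F\equiv0,\ z\notin\mathcal G\}.$$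
These sets form a local base at $(\bar0,\infty)$ in $X_j$. For each $\xi<\kappa$, the points of $T$ whose $X_1$-coordinate is in $P^0_\xi$ form an open set containing $p$, so we can choose $B_\xi\in\mathcal B$ with $p\in B_\xi$ such that every point of $B_\xi$ has its $X_1$-coordinate in $P^0_\xi$. Then choose finite $F_\xi\ni\xi$, finite $\mathcal G_\xi\subset\bigcup_j\mathcal A_j$, and $V_\xi\in\mathcal V$ with $z^*\in V_\xi$ such that
$$\prod_jN_j(F_\xi,\mathcal G_\xi)\times V_\xi\subset B_\xi.\tag{1}$$
(One pair $F_\xi,\mathcal G_\xi$ serves all $j$: enlarging the two sets shrinks the neighborhoods, so we may take unions over $j$.)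

**Step 2: show that each set occurs as $B_\eta$ for only finitely many $\eta$.** Suppose $B_\eta=B_\xi$. By (1), and since all factors on the left of (1) are nonempty, $N_1(F_\xi,\mathcal G_\xi)\subset P^0_\eta$. Let $x$ be $0$ on $F_\xi$ and $1$ elsewhere. Then $(x,\infty)\in N_1(F_\xi,\mathcal G_\xi)$, so $x(\eta)=0$, i.e. $\eta\in F_\xi$. So at most $|F_\xi|$ many $\eta$ satisfy $B_\eta=B_\xi$.

**Step 3: make the neighborhoods uniform.** Since $\kappa$ is regular and $|\mathcal V|<\kappa$, there are $\kappa$ many $\xi$ with the same $V_\xi=V$. As $\xi\in F_\xi$ and $F_\xi$ is finite, each finite set is $F_\xi$ for only finitely many $\xi$, so we may keep $\kappa$ many indices with distinct $F_\xi$. By the $\Delta$-system lemma, $\kappa$ many of these have $F_\xi\cap F_\eta=R$ for distinct $\xi,\eta$, with one finite $R$. Discard the finitely many $\xi\in R$, and let $\Xi$ be the set of remaining indices, $|\Xi|=\kappa$. For $\xi\in\Xi$ put $F'_\xi=F_\xi\setminus R$. These sets are finite, pairwise disjoint, and nonempty because $\xi\in F'_\xi$.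

**Step 4: capture $\theta$ many blocks by a level that avoids the forbidden levels.** By (ii) there is $H\subset\Xi$ with $|H|=\theta$ and $\bigcup_{\xi\in H}F'_\xi\in\bigcap_j\mathcal A_j$. This union is a candidate level, but it may belong to some $\mathcal G_\xi$, and then (1) says nothing about it. Condition (i) provides many more candidates. For infinite $H'\subset H$ put $A_{H'}=\bigcup_{\xi\in H'}F'_\xi$. This is infinite, so $A_{H'}\in\bigcap_j\mathcal A_j$. Distinct $H'$ give distinct $A_{H'}$, because the blocks are disjoint and nonempty. There are $2^\theta$ sets $H'\subset H$ of size $\theta$, while $\big|\bigcup_{\xi\in H}\mathcal G_\xi\big|\le\theta$. So we may fix $H'\subset H$ of size $\theta$ such that $A^*:=A_{H'}\notin\bigcup_{\xi\in H}\mathcal G_\xi$.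

**Step 5: exhibit the open set.** Let
$$W=\prod_j\{(x,z)\in X_j:z=A^*,\ x\restriction R\equiv0\}\times V.$$
It is open, since $A^*$ is isolated in each $A(\mathcal A_j)$. It is nonempty, since $(\bar0,A^*)\in X_j$ and $z^*\in V$. Let $\xi\in H'$. We check that $W\subset B_\xi$. If $(x,A^*)\in X_j$ and $x\restriction R\equiv0$, then $x\restriction A^*\equiv0$ by the definition of $X_j$. Since $F_\xi\subset R\cup F'_\xi\subset R\cup A^*$, we get $x\restriction F_\xi\equiv0$. Also $A^*\notin\mathcal G_\xi$, so $(x,A^*)\in N_j(F_\xi,\mathcal G_\xi)$. Finally $V=V_\xi$, and (1) gives $W\subset B_\xi$.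

**Step 6: count.** By Step 2 the set $\{B_\xi:\xi\in H'\}$ has size $\theta$. Since $\mathcal B$ is a base, there is a nonempty $B\in\mathcal B$ with $B\subset W$. It has at least $\theta$ supersets in $\mathcal B$, so $\mathrm{Nt}(\mathcal B)>\theta$. $\square$

**Using the same family twice fails.** Let $\kappa=(2^{\aleph_0})^+$ and let $\mathcal A$ be the family of all countably infinite subsets of $\kappa$. It is $\omega$-capturing, so Lemma 4 gives $\mathrm{Nt}(X_{\mathcal A})>\aleph_0$. But Lemma 4 with $r=2$ and $\mathcal A_1=\mathcal A_2=\mathcal A$ also gives $\mathrm{Nt}(X_{\mathcal A}\times X_{\mathcal A})>\aleph_0$. For Theorem 1 we need two capturing families that are orthogonal, that is, with pairwise finite intersections.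

## 6. Two orthogonal capturing families from disjoint stationary sets

Recall that for a regular uncountable $\kappa$ a *club* is a closed unbounded subset of $\kappa$, and a set is *stationary* if it meets every club. For instance $\{\delta<\kappa:\mathrm{cf}\,\delta=\omega\}$ is stationary, because the supremum of a strictly increasing $\omega$-sequence from a club is in the club and has cofinality $\omega$. **Solovay's theorem** says that every stationary subset of $\kappa$ can be split into $\kappa$ many disjoint stationary sets. Here two are enough.

The idea is to tag a set of order type $\omega$ by its supremum. Two such sets with different suprema have finite intersection, and a stationary set of allowed suprema is large enough to capture.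

*Proof of Theorem 1.*

**Step 1: set up the index set and the families.** Let $\kappa=(2^{\aleph_0})^+$. It is regular. Every countable subset of $\kappa$ is bounded, and each $\alpha<\kappa$ has size at most $2^{\aleph_0}$ and so at most $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ countable subsets. Hence $\kappa$ has only $\kappa$ countable subsets. Split $\{\delta<\kappa:\mathrm{cf}\,\delta=\omega\}$ into disjoint stationary sets $S_0,S_1$. For $i<2$ let
$$\mathcal A_i=\{A\subset\kappa:A\text{ has order type }\omega\text{ and }\sup A\in S_i\}.$$
Then $|\mathcal A_i|\le\kappa$ and all members are countably infinite. An infinite subset of a set of order type $\omega$ again has order type $\omega$ and the same supremum, so $\mathcal A_i$ satisfies (i).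

**Step 2: orthogonality, for the upper bound on the product.** Let $A\in\mathcal A_0$ and $A'\in\mathcal A_1$. Since $S_0\cap S_1=\emptyset$, $\sup A\ne\sup A'$. Let $C$ be the one with the larger supremum and $\delta$ the smaller supremum. Some element of $C$ is $\ge\delta$, and only finitely many elements of $C$ lie below that element, since $C$ has order type $\omega$. So $C\cap\delta$ is finite. The other set is contained in $\delta$, as it has no maximum. Hence $A\cap A'\subset C\cap\delta$ is finite.

**Step 3: $\mathcal A_i$ is $\omega$-capturing, for the lower bounds on the factors.** Let $\mathcal E$ be a family of $\kappa$ pairwise disjoint nonempty finite subsets of $\kappa$. Let $\gamma<\kappa$. By disjointness at most $|\gamma+1|<\kappa$ members of $\mathcal E$ meet $\gamma+1$, so we can pick $E_\gamma\in\mathcal E$ with $\min E_\gamma>\gamma$. Put $g(\gamma)=\max E_\gamma$.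

The set of limit ordinals $\delta<\kappa$ with $g(\gamma)<\delta$ for all $\gamma<\delta$ is a club. It is clearly closed. It is unbounded: given $\beta_0<\kappa$, choose $\beta_{n+1}<\kappa$ greater than $\beta_n$ and than all $g(\gamma)$ with $\gamma\le\beta_n$, which is possible by regularity. Then $\sup_n\beta_n$ is in the set. So the club contains some $\delta\in S_i$.

Let $\gamma_0<\gamma_1<\cdots$ be cofinal in $\delta$. Recursively let $\gamma_n^*=\max(\{\gamma_n\}\cup E^{n-1})$, where $E^{-1}=\emptyset$, and $E^n=E_{\gamma_n^*}$. Inductively $\gamma^*_n<\delta$, so $\max E^n=g(\gamma_n^*)<\delta$, and $\min E^n>\gamma^*_n$. Thus the $E^n$ are finite blocks, each above the previous one, with $\gamma_n<\min E^n$ and $\max E^n<\delta$. So $\bigcup_nE^n$ has order type $\omega$ and supremum $\delta\in S_i$, that is, $\bigcup_nE^n\in\mathcal A_i$.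

**Step 4: assemble.** Put $X=X_{\mathcal A_0}$ and $Y=X_{\mathcal A_1}$. Lemma 4 with $r=1$, $\theta=\omega$ and $Z$ a point gives $\mathrm{Nt}(X),\mathrm{Nt}(Y)\ge\aleph_1$. Lemma 3(a) with $\mu=\aleph_1$ gives $\mathrm{Nt}(X),\mathrm{Nt}(Y)\le\aleph_1$. Lemma 3(b) with $\mu=\aleph_0$ gives $\mathrm{Nt}(X\times Y)=\aleph_0$. $\blacksquare$

## 7. The range of triples $(\nu_0,\nu_1,\mu)$: necessity, and a limit of the stationary-set method

We turn to Theorem 2. *Necessity* is Lemma 1(b): if $\mathrm{Nt}(X)=\nu_0$, $\mathrm{Nt}(Y)=\nu_1$ and $\mathrm{Nt}(X\times Y)=\mu$, then $\mu\le\max\{\nu_0,\nu_1\}$.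

For sufficiency we must realize all triples with $\mu\le\max\{\nu_0,\nu_1\}$. There are two cases: $\mu\le\min\{\nu_0,\nu_1\}$ (Sections 8 and 9) and $\min\{\nu_0,\nu_1\}<\mu\le\max\{\nu_0,\nu_1\}$ (Section 10).

In the first case the hard demand is, say, $\mu=\aleph_0$ with large $\nu_0,\nu_1$: the members of $\mathcal A_0$ and $\mathcal A_1$ must be large, with finite intersections. Tagging by suprema no longer suffices. Let $A,A'$ have order type $\omega_1$ and different suprema of cofinality $\omega_1$. Then the one with the larger supremum has only countably many elements below the smaller one, so $A\cap A'$ is countable. But it can be infinite, since both sets may begin with $\omega$. Lemma 3(b) then gives only the bound $\aleph_1$ for the product. We need a different reason for finite intersections.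

## 8. Scales and fans

Let $\lambda_0<\lambda_1<\cdots$ be regular uncountable cardinals with supremum $\lambda$. For $f,g\in\prod_n\lambda_n$ write $f<^*g$ if $f(n)<g(n)$ for all but finitely many $n$. That $\prod_n\lambda_n$ modulo finite has *true cofinality* $\lambda^+$ means that there are $f_\alpha\in\prod_n\lambda_n$ ($\alpha<\lambda^+$) such that
$$f_\alpha<^*f_\beta\text{ for }\alpha<\beta,\qquad\text{and every }h\in\prod_n\lambda_n\text{ satisfies }h<^*f_\alpha\text{ for some }\alpha.\tag{2}$$

*Example.* The first half of (2) is easy to obtain for any such $\lambda_n$, because any $\lambda$ functions $h_\alpha$ ($\alpha<\lambda$) have a common $<^*$-upper bound. Indeed, let $h(0)=0$ and $h(n)=\sup\{h_\alpha(n)+1:\alpha<\lambda_{n-1}\}$ for $n\ge1$. This is below $\lambda_n$ by regularity, and $h_\alpha(n)<h(n)$ as soon as $\lambda_{n-1}>\alpha$. So one can build a $<^*$-increasing sequence of length $\lambda^+$ by recursion. What is not automatic is that the sequence is cofinal.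

**Theorem (Shelah).** If $\lambda$ is a singular cardinal of cofinality $\omega$, there are regular cardinals $\lambda_0<\lambda_1<\cdots$ with supremum $\lambda$ such that $\prod_n\lambda_n$ modulo finite has true cofinality $\lambda^+$.

We use this as a black box: it is in Shelah's *Cardinal Arithmetic*, Oxford Logic Guides 29, 1994, Ch. II, Theorem 1.5; see also Abraham–Magidor, "Cardinal arithmetic", in *Handbook of Set Theory*. Dropping finitely many terms, we may take all $\lambda_n$ uncountable.

Fix functions $f_\alpha$ as in (2), and write $\kappa=\lambda^+$.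

**Definition (fan).** A set $A\subset\kappa$ is an *$n$-fan* if $f_\alpha\restriction n=f_\beta\restriction n$ and $f_\alpha(n)\ne f_\beta(n)$ for all distinct $\alpha,\beta\in A$.

Picture the $f_\alpha$ as branches of a tree. An $n$-fan is a set of branches that leave one node of height $n$ in pairwise different directions. Subsets of $n$-fans, including $\emptyset$, are $n$-fans.

*Example.* For $\alpha\ne\beta$ the functions $f_\alpha,f_\beta$ differ, by (2), and $\{\alpha,\beta\}$ is an $n$-fan for exactly one $n$: the first place where they differ. If $f_\alpha,f_\beta$ first differ at $0$ while $f_\beta,f_\gamma$ first differ at $1$, then $\{\alpha,\beta,\gamma\}$ is not an $n$-fan for any $n$.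

Consequently, if $n\ne m$, an $n$-fan and an $m$-fan share at most one element: two common elements would have functions that first differ both at $n$ and at $m$. Let $\mathcal F_0$ be the set of finite unions of $n$-fans with even $n$'s, and $\mathcal F_1$ the same with odd $n$'s. The value of $n$ may vary within one union. If $A\in\mathcal F_0$ is a union of $a$ fans and $B\in\mathcal F_1$ is a union of $b$ fans, then $|A\cap B|\le ab$. Hence
$$A\cap B\text{ is finite for all }A\in\mathcal F_0,\ B\in\mathcal F_1.\tag{3}$$
Also, subsets of members of $\mathcal F_i$ are in $\mathcal F_i$. So parity of the splitting height replaces the tag by supremum, and it puts no bound on the size of the sets below $\lambda$.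

## 9. All triples with $\mu\le\min\{\nu_0,\nu_1\}$

**Step 1: fix the cardinals.** Let $\lambda>\nu_0,\nu_1$ be a strong limit cardinal ($2^\chi<\lambda$ for all $\chi<\lambda$) of cofinality $\omega$. For example, put $\chi_0=\max\{\nu_0,\nu_1\}$, $\chi_{n+1}=2^{\chi_n}$ and $\lambda=\sup_n\chi_n$. Such a $\lambda$ is singular. Let $\kappa=\lambda^+$, and take $\lambda_n$, $f_\alpha$ and $\mathcal F_0,\mathcal F_1$ as in Section 8. For each $\alpha<\kappa$, since $|\alpha|\le\lambda$ and $\mathrm{cf}\,\lambda=\omega$, fix sets $K_{\alpha,0}\subset K_{\alpha,1}\subset\cdots$ with union $\alpha$ and $|K_{\alpha,m}|<\lambda$.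

**Step 2: define the families.** We want members of size $<\nu_i$ that are fan-like up to an error of size $<\mu$, and we want at most $\kappa$ of them. The sets $K_{\alpha,m}$ keep the number down. For $i<2$ let $\mathcal A_i$ be the family of all infinite $A\subset\kappa$ such that

- $|A|<\nu_i$,
- $A\subset K_{\alpha,m}$ for some $\alpha<\kappa$, $m<\omega$,
- $A=A'\cup C$ for some $A'\in\mathcal F_i$ and some $C$ with $|C|<\mu$.

Each condition passes to infinite subsets, so $\mathcal A_i$ satisfies (i). There are $\kappa$ many sets $K_{\alpha,m}$, each with $2^{|K_{\alpha,m}|}<\lambda$ subsets because $\lambda$ is a strong limit. So $|\mathcal A_i|\le\kappa$. (If $\nu_i=\aleph_0$, then $\mathcal A_i=\emptyset$, which is allowed.)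

**Step 3: upper bounds.** Put $X=X_{\mathcal A_0}$ and $Y=X_{\mathcal A_1}$. For $A=A'\cup C\in\mathcal A_0$ and $B=B'\cup C'\in\mathcal A_1$, decomposed as in Step 2, we have
$$A\cap B\subset(A'\cap B')\cup C\cup C',$$
and this has size $<\mu$ by (3). Lemma 3 gives
$$\mathrm{Nt}(X)\le\nu_0,\qquad\mathrm{Nt}(Y)\le\nu_1,\qquad\mathrm{Nt}(X\times Y)\le\mu.$$

**Step 4: keep the product from dropping below $\mu$.** This is what the error sets $C$ are for.

**Claim 1.** $\mathcal A_0\cap\mathcal A_1$ is $\rho$-capturing for every infinite $\rho<\mu$.

*Proof.* Condition (i) holds for both families, hence for their intersection. For (ii), let $\kappa$ pairwise disjoint nonempty finite sets be given, and take $\rho^+$ of them. Here $\rho^+\le\mu\le\nu_0<\lambda<\kappa$, so by regularity of $\kappa$ all of them are contained in some $\alpha<\kappa$. Each is finite, so it is contained in some $K_{\alpha,m}$. Since $\rho^+$ is regular uncountable, $\rho^+$ of them are contained in the same $K_{\alpha,m}$. The union $C$ of $\rho$ of these has size $\rho<\mu\le\nu_0,\nu_1$. So $C\in\mathcal A_0\cap\mathcal A_1$, with $A'=\emptyset$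 in the decomposition. $\square$

**Step 5: keep the factors from dropping below $\nu_0,\nu_1$.**

**Claim 2.** $\mathcal A_i$ is $\theta$-capturing for every infinite $\theta<\nu_i$.

*Proof.* Condition (i) was noted in Step 2. For (ii), let $\{E_\xi:\xi<\kappa\}$ be pairwise disjoint nonempty finite subsets of $\kappa$. Thinning out and re-indexing, we may assume that $|E_\xi|=k$ for all $\xi$. Write $E_\xi=\{a_{\xi,1}<\dots<a_{\xi,k}\}$, and let
$$g_\xi(n)=\min_{j\le k}f_{a_{\xi,j}}(n).$$

*Unboundedness, which produces room at a height of the right parity.* We show that for all but finitely many $n$ the set $\{g_\xi(n):\xi<\kappa\}$ is unbounded in $\lambda_n$. Otherwise there are an infinite $N\subset\omega$ and $h\in\prod_n\lambda_n$ (put $h(n)=0$ for $n\notin N$) with $g_\xi(n)\le h(n)$ for all $n\in N$ and $\xi<\kappa$. By (2) choose $\alpha$ with $h<^*f_\alpha$. Fewer than $\kappa$ of the disjoint sets $E_\xi$ meet $\alpha+1$, so there is $\xi$ with $\min E_\xi>\alpha$. Then $h<^*f_\alpha<^*f_{a_{\xi,j}}$ for each of the finitely many $j\le k$, so $g_\xi(n)>h(n)$ for all large $n$. This contradicts $g_\xi(n)\le h(n)$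 for $n\in N$.

*Choosing the height and fixing the stems.* Fix $n\ge1$ with $n\equiv i\pmod2$, $\lambda_n>\theta$, and $\{g_\xi(n):\xi<\kappa\}$ unbounded in $\lambda_n$. All large $n$ of the right parity qualify, since $\theta<\nu_i<\lambda$. The tuple $(f_{a_{\xi,j}}\restriction n)_{j\le k}$ takes at most $\big|\prod_{l<n}\lambda_l\big|^k=\lambda_{n-1}<\lambda_n$ values. This divides $\{g_\xi(n):\xi<\kappa\}$ into at most $\lambda_{n-1}$ pieces. If each piece were bounded in $\lambda_n$, the whole set would be bounded, by regularity of $\lambda_n$. So there is a set $\Xi$ of indices on which the tuple is constant and $\{g_\xi(n):\xi\in\Xi\}$ is unbounded in $\lambda_n$.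

*Building $k$ fans at once.* Recursively choose $\xi_\iota\in\Xi$ for $\iota<\lambda_n$ with
$$g_{\xi_\iota}(n)>f_{a_{\xi_{\iota'},j}}(n)\qquad\text{for all }\iota'<\iota,\ j\le k.$$
This is possible, since fewer than $\lambda_n$ ordinals below the regular cardinal $\lambda_n$ are bounded in it. For each $j$ and $\iota'<\iota$,
$$f_{a_{\xi_\iota,j}}(n)\ge g_{\xi_\iota}(n)>f_{a_{\xi_{\iota'},j}}(n),$$
so the values $f_{a_{\xi_\iota,j}}(n)$ strictly increase with $\iota$, while $f_{a_{\xi_\iota,j}}\restriction n$ does not depend on $\iota$. Hence $\{a_{\xi_\iota,j}:\iota<\lambda_n\}$ is an $n$-fan for each $j\le k$.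

*Fitting into one $K_{\alpha,m}$.* As $\lambda_n<\kappa$, all $E_{\xi_\iota}$ are contained in some $\alpha<\kappa$, and each is contained in some $K_{\alpha,m}$. Since $\lambda_n$ is regular uncountable, $\lambda_n$ many of them are contained in one $K_{\alpha,m}$. The union of $\theta$ of these has size $\theta<\nu_i$ and is a union of $k$ $n$-fans with $n\equiv i\pmod2$. So it belongs to $\mathcal A_i$, with $C=\emptyset$. $\square$

**Step 6: conclude.** By Claim 2 and Lemma 4 ($r=1$, $Z$ a point), $\mathrm{Nt}(X)>\theta$ for every infinite $\theta<\nu_0$. So $\mathrm{Nt}(X)\ge\nu_0$: otherwise take $\theta=\mathrm{Nt}(X)$. In the same way $\mathrm{Nt}(Y)\ge\nu_1$. By Claim 1 and Lemma 4 ($r=2$, $Z$ a point), $\mathrm{Nt}(X\times Y)>\rho$ for every infinite $\rho<\mu$, so $\mathrm{Nt}(X\times Y)\ge\mu$. With Step 3,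
$$\mathrm{Nt}(X)=\nu_0,\qquad\mathrm{Nt}(Y)=\nu_1,\qquad\mathrm{Nt}(X\times Y)=\mu.$$

## 10. All triples with $\min\{\nu_0,\nu_1\}<\mu\le\max\{\nu_0,\nu_1\}$

By symmetry let $\nu_0<\mu\le\nu_1$. Two spaces over the same index set cannot work here as before. If $|A|<\nu_0$ for all $A\in\mathcal A_0$, then also $|A\cap A'|<\nu_0$ for all $A'\in\mathcal A_1$, and for families of size $\le\kappa$ Lemma 3(b) gives $\mathrm{Nt}(X_{\mathcal A_0}\times X_{\mathcal A_1})\le\nu_0<\mu$. The remedy is to give part of $Y$ more coordinates than $X$ has basic open sets, so that $X$ cannot help to mark them. This is what the factor $Z$ in Lemma 4 is for.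

**Step 1: fix the cardinals.** Let $\sigma=(2^{\nu_1})^+$ and $\tau=\sigma^+$. Both are regular. Hausdorff's formula says $(\chi^+)^\nu=\chi^\nu\cdot\chi^+$ for infinite $\chi,\nu$. Hence
$$\sigma^{\nu_1}=(2^{\nu_1})^{\nu_1}\cdot\sigma=\sigma,\qquad \tau^{\nu_1}=\sigma^{\nu_1}\cdot\tau=\tau.$$

**Step 2: build spaces of prescribed Noetherian type.** For $K\in\{\sigma,\tau\}$ and infinite $\nu\le\nu_1$ let $\mathcal A(K,\nu)$ be the family of all infinite $A\subset K$ with $|A|<\nu$. Its size is at most $K^{\nu_1}=K$. As in the example after the definition of capturing, it is $\theta$-capturing for every infinite $\theta<\nu$. So Lemma 3(a) gives $\mathrm{Nt}(X_{\mathcal A(K,\nu)})\le\nu$, and Lemma 4 ($r=1$, $Z$ a point) gives $\mathrm{Nt}(X_{\mathcal A(K,\nu)})>\theta$ for all infinite $\theta<\nu$. Thus $\mathrm{Nt}(X_{\mathcal A(K,\nu)})=\nu$.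

**Step 3: define the two spaces.** Let
$$X=X_{\mathcal A(\sigma,\nu_0)},\qquad Y_a=X_{\mathcal A(\tau,\mu)},\qquad Y_b=X_{\mathcal A(\sigma,\nu_1)},\qquad Y=Y_a\oplus Y_b.$$
The summand $Y_b$ brings $\mathrm{Nt}(Y)$ up to $\nu_1$, and $Y_a$ will fix the product. By Step 2 and Lemma 1(c), $\mathrm{Nt}(X)=\nu_0$ and $\mathrm{Nt}(Y)=\max\{\mu,\nu_1\}=\nu_1$.

**Step 4: the summand $X\times Y_b$ is small.** Both spaces are over $\sigma$, and $|A\cap A'|\le|A|<\nu_0$ for $A\in\mathcal A(\sigma,\nu_0)$, $A'\in\mathcal A(\sigma,\nu_1)$. By Lemma 3(b), $\mathrm{Nt}(X\times Y_b)\le\nu_0<\mu$.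

**Step 5: the summand $X\times Y_a$ has type exactly $\mu$.** By Lemma 1(b), $\mathrm{Nt}(X\times Y_a)\le\max\{\nu_0,\mu\}=\mu$. For the lower bound apply Lemma 4 with $\kappa=\tau$, $r=1$, $\mathcal A_1=\mathcal A(\tau,\mu)$ and $Z=X$. This is allowed, because $X$ has a base of size at most $\sigma<\tau$. It gives $\mathrm{Nt}(X\times Y_a)>\theta$ for every infinite $\theta<\mu$. Hence $\mathrm{Nt}(X\times Y_a)=\mu$.

**Step 6: conclude.** Since $X\times Y=(X\times Y_a)\oplus(X\times Y_b)$, Lemma 1(c) gives
$$\mathrm{Nt}(X\times Y)=\max\{\mathrm{Nt}(X\times Y_a),\mathrm{Nt}(X\times Y_b)\}=\mu.$$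
Together with the necessity in Section 7 and the construction in Section 9, this proves Theorem 2. $\blacksquare$
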